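
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{More Variable Service Can Shorten the Mean Wait\\ in Multi-Server Queues with Regular Arrivals}


\begin{abstract}
In a $GI/G/s$ queue, let the service-time law be replaced by one that is larger in the convex order. It was conjectured that the mean equilibrium waiting time cannot decrease if the interarrival law is smaller in the convex order than an exponential law. We disprove this: for constant interarrival times, every $s\ge 2$ and every traffic intensity in $(0,1)$, there are finitely supported service-time laws for which the mean wait strictly decreases. We also show that for each $s\ge2$ the comparison fails whenever the interarrival law has finite mean, no atom at $0$, and a renewal function that is not convex on $(0,\infty)$. This covers all Erlang-$k$ interarrival laws with $k\ge3$, and laws arbitrarily close to the exponential.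
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The model}
Customers arrive one at a time at $s$ identical parallel servers with unlimited waiting room and are served first come, first served. Interarrival times are iid with cdf $F$ and finite mean $\lambda^{-1}$; service times are iid with cdf $G$ and mean $\mu^{-1}$, independent of the arrivals. We assume $\rho=\lambda/(s\mu)<1$. Then the waiting time (before service) of the $n$-th customer, in a system started empty, converges in law as $n\to\infty$; $W(G)$ denotes a variable with the limit law, and $\mathbb{E}W(G)$ is its mean.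

For laws with finite means write $F'\le_c F''$ (\emph{convex order}), and $X'\le_cX''$ for variables with these laws, if $\mathbb{E}f(X')\le \mathbb{E}f(X'')$ for every convex $f:\mathbb{R}\to\mathbb{R}$ for which the expectations exist. Taking $f(x)=\pm x$ shows that the means agree, so $F''$ is a more variable law with the same mean. We use three instances, all forms of Jensen's inequality: the point mass at $\mathbb{E}X$ is $\le_c X$; more generally, $\mathbb{E}[X\mid\mathcal G]\le_c X$; and a law increases in $\le_c$ when an atom at $y$ is replaced by two atoms of half the mass at $y\pm\delta$.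

Does more variable service mean longer waiting? For one server the answer is yes.

\begin{proposition}\label{prop:one}
In a $GI/G/1$ queue with any $F$ and $\rho<1$, $G'\le_c G''$ implies $\mathbb{E}W(G')\le \mathbb{E}W(G'')$.
\end{proposition}

\begin{proof}
Let $S_i$ be the service times and $X_i$ the interarrival times. For one server, $W_{n+1}=(W_n+S_n-X_n)^+$ and $W_0=0$. Unrolling this recursion and reversing the order of the iid differences shows that $W_n$ has the law of $\max_{0\le k\le n}\sum_{i\le k}(S_i-X_i)$. This maximum is a convex function of each single $S_i$; it lies between $0$ and $\sum_{i\le n} S_i$, hence is integrable. Replace the $S_i$ one at a time by variables with law $G''$, conditioning on all others: the expectation does not decrease. As $n\to\infty$ the maxima increase to a variable with the law of $W$, and monotone convergence gives the claim.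
\end{proof}

The proof works because a wait at one server is a \emph{maximum} of linear functions. With several servers a customer goes to the server that is free \emph{first}, and this brings in minima, which are concave. For instance, if $s+1$ customers arrive simultaneously at an empty system, the last one waits $\min(S_1,\dots,S_s)$. This is concave in each $S_i$, so its mean can only \emph{decrease} when the service law increases in $\le_c$. It is quoted in \cite{conj} that for general $GI/G/s$ queues $G'\le_cG''$ does not imply $\mathbb{E}W(G')\le\mathbb{E}W(G'')$. One may hope to exclude such effects by forbidding bursts, that is, by requiring arrivals to be at least as regular as a Poisson process. The following conjecture makes such a requirement.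

\begin{conjecture}[{\cite[Conjecture 1.3]{conj}}]\label{conj}
Suppose that $F\le_c M$, where $M$ is an exponential cdf. If $G'\le_cG''$ with $G'\ne G''$ in a $GI/G/s$ queue with interarrival-time cdf $F$, then $\mathbb{E}W(G')\le \mathbb{E}W(G'')$.
\end{conjecture}

The hypothesis does exclude simultaneous arrivals: $F\le_cM$ forces $F(0)=0$. To see this, note that $M$ has mean $\lambda^{-1}$ and apply the order to $t\mapsto(t-x)^+$. It gives $\int_x^\infty(1-F)\le\int_x^\infty e^{-\lambda t}\,dt$ for $x\ge0$, with equality at $x=0$. Hence $\int_0^x(1-F)\ge\int_0^xe^{-\lambda t}\,dt$; dividing by $x\downarrow0$ gives $1-F(0)\ge1$. But regular arrivals create a synchronization of their own.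

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $s\ge2$, $0<\rho<1$ and $F=\delta_1$ (all interarrival times equal $1$). There are finitely supported laws $G'\ne G''$ of strictly positive service times with $G'\le_cG''$ and common mean $s\rho$, so that the traffic intensity is $\rho$, such that
\[
\mathbb{E}W(G')>\mathbb{E}W(G'').
\]
\end{theorem}

Since $\delta_1\le_cM$ for $M$ exponential of mean $1$, Conjecture~\ref{conj} is false, for every $s\ge 2$ and at every traffic intensity. The second result shows that constant interarrival times are not essential. Let
\[
U(t)=\sum_{n\ge1}F^{*n}(t)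
\]
be the renewal function of $F$, the expected number of renewals in $(0,t]$ when $F(0)=0$.

\begin{theorem}\label{thm:renewal}
Let $F$ have finite mean $\lambda^{-1}$ and $F(0)=0$. If $U$ is not convex on $(0,\infty)$, then for every $s\ge2$ there are finitely supported $G'\le_cG''$, $G'\ne G''$, on $[0,\infty)$ (with an atom at $0$), with arbitrarily small $\rho$, such that $\mathbb{E}W(G')>\mathbb{E}W(G'')$ in the $GI/G/s$ queue with interarrival cdf $F$.
\end{theorem}

Call $G'\le_cG''$ with $G'\ne G''$ a \emph{stable pair} if their common mean gives $\rho<1$. In the next statement ``the inequality fails for $F$'' means that there is a stable pair with $\mathbb{E}W(G')>\mathbb{E}W(G'')$.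

\begin{corollary}\label{cor}
\begin{enumerate}
\item Let $F\le_cM$. If for some $s\ge2$ the inequality $\mathbb{E}W(G')\le \mathbb{E}W(G'')$ holds for all stable pairs $G'\le_cG''$, then $U$ has a nondecreasing density on $(0,\infty)$ and $F$ is absolutely continuous. So for every $s\ge2$ the inequality fails for every $F\le_cM$ that is not absolutely continuous.
\item For every $s\ge2$ it fails for Erlang-$k$ interarrival times, $k\ge3$.
\item For every $s\ge2$ the laws $F\le_cM$ for which it fails include laws arbitrarily close to $M$, weakly and in Wasserstein distance.
\end{enumerate}
\end{corollary}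

For $F=M$ we have $U(t)=\lambda t$, which is convex, so Theorem~\ref{thm:renewal} says nothing; we make no claim about $M/G/s$.

Section~\ref{sec:idea} shows the mechanism for two servers. Sections~\ref{sec:constr}--\ref{sec:critical} prove Theorem~\ref{thm:main}, and Section~\ref{sec:variance} compares it with a variance bound. Section~\ref{sec:light} proves Theorem~\ref{thm:renewal} and Corollary~\ref{cor}; it is independent of Sections~\ref{sec:constr}--\ref{sec:variance}.

\section{The mechanism on two servers}\label{sec:idea}

Let $s=2$ and let customer $i$ arrive at time $i$.

\begin{example}[one unusual customer]\label{ex:one}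
Suppose every service lasts $\frac32$, except that customer $0$ needs $\frac52+y$ with $|y|<\frac12$. Customers $0$ and $1$ start on arrival and leave at $\frac52+y$ and $\frac52$. Customer $2$ takes the server that is free first: it waits $\min(\frac12,\frac12+y)$, starts at $\frac52+\min(0,y)$ and leaves at $4+\min(0,y)$. Customer $3$ finds a server released at $\frac52+\max(0,y)<3$ and customer $4$ finds one released by time $4$; from then on customer $n$ finds the server of customer $n-2$, free since time $n-\frac12$. The total wait caused by customer $0$ is therefore
\[
\tfrac12+\min(0,y),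
\]
a \emph{concave} function of $y$. With $y=0$ it is $\frac12$; with $y=\pm\delta$, equally likely, its mean is only $\frac12-\frac\delta2$.
\end{example}

Lengthening service $0$ beyond $\frac52$ does no harm, because customer $2$ then uses the other server; shortening it helps. To obtain a queueing system, let unusual customers occur independently with small probability $p$ and shorten the usual service by $O(p)$ to keep the mean. To first order in $p$, the unusual customers act in isolation.

Example~\ref{ex:one} has traffic intensity about $\frac34$. At low load one unusual customer cannot block both servers, and we need two.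

\begin{example}[two unusual customers]\label{ex:two}
Let the usual service be $b<1$, let customer $0$ need $2+a$ and customer $1$ need $1+x$, with $0<a<1$ and $0\le x<1$. They start on arrival and leave at $2+a$ and $2+x$. So customer $2$ waits $\min(a,x)$. The other server is released at $2+\max(a,x)<3$, so customer $3$ does not wait and leaves at $3+b<4$; nobody waits later. The total wait $\min(a,x)$ is again concave in $x$: for $x=a$ it is $a$, while for $x\in\{0,2a\}$ (with $2a<1$), equally likely, its mean is $a/2$.
\end{example}

Now the effect has probability of order $p^2$. In general, let $m=\lceil s\rho\rceil$. If the usual service is slightly below $s\rho$, hence in $(m-1,m)$, then usual customers alone keep exactly $m-1$ servers busy at arrival times, and $s-m+1$ unusual customers are needed to block the rest. The examples contain the idea; what remains is to show that in the true equilibrium all other configurations either contribute equally under both laws or are of smaller order in $p$. At high load the system need never be empty, so we must first find a substitute for the empty state.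

\section{The service laws and the workload vector}\label{sec:constr}

From here to the end of Section~\ref{sec:critical}, $s\ge 2$, $0<\rho<1$ and $F=\delta_1$; customer $n$ arrives at time $n$. Put
\[
m=\lceil s\rho\rceil\in\{1,\dots,s\},\qquad j=s-m,
\]
so that $m-1<s\rho\le m$. Let $p>0$ be small. Each customer is independently of one of the types \emph{base}, \emph{long} or \emph{split}. A base service lasts $b$, a long one $s+a$, and a split one $m+x$, where $x$ is the only quantity whose law differs between $G'$ and $G''$:
\begin{equation}\label{eq:x}
x=\kappa \text{ under } G',\qquad x=\kappa\pm\delta\text{ (equally likely) under }G''.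
\end{equation}

\emph{Case $j\ge1$.} Fix $a>0$ with $2a<s\rho-m+1$ (which is at most $1$). Long and split customers have probability $p$ each. Put
\[
\kappa=\delta=a,\qquad b=\frac{s\rho-p(s+m+2a)}{1-2p},\qquad q=2p .
\]
The mean service time is $(1-2p)b+p(s+a)+p(m+a)=s\rho$ under both laws. Since $s+m+2a>2s\rho$, we have $b<s\rho$, and $b\to s\rho$ as $p\to0$.

\emph{Case $j=0$} (that is, $m=s$). There are no long customers, and split customers have probability $p$. Put $\beta_0=s\rho-s+1\in(0,1)$, fix $0<\delta<\frac12\min(\beta_0,1-\beta_0)$, and let
\[
b=s\rho-p,\qquad \kappa=b-s+1,\qquad q=p .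
\]
A split service is $b+1$ under $G'$ and $b+1\pm\delta$ under $G''$; the mean is $(1-p)b+p(b+1)=s\rho$.

In both cases put $\beta=b-m+1$. As $p\to0$, $\beta\to s\rho-m+1\in(0,1]$, and $\beta<s\rho-m+1\le 1$. Hence for $p$ small
\begin{equation}\label{eq:ranges}
m-1<b<m,\qquad b\le s\rho<s,\qquad \kappa\pm\delta\in[0,1),
\end{equation}
and moreover $\beta>2a$ if $j\ge1$, while $\kappa=\beta$ if $j=0$. All services are positive and at most $K:=s+1$. We have $G'\le_cG''$ because the mass of the split type is replaced by two symmetric halves, and $G'\ne G''$ because this raises the variance. Customers that are not base are called \emph{special}; specials occur independently with probability $q$ per customer. ``For $p$ small'' always means: for $p$ below a bound depending only on $s,\rho,a,\delta$. Likewise constants $c,c_1,c_2$ and the constants in $O(\cdot)$ depend only on these parameters, not on $p$.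

\subsection*{The Kiefer--Wolfowitz vector}
Let $V_n=(V_n^1\le\dots\le V_n^s)$ be the ordered workloads of the servers just before arrival $n$. Customer $n$ takes the server with the least work, so its wait is $W_n=V_n^1$, and
\begin{equation}\label{eq:KW}
V_{n+1}=R\big((V_n^1+S_n-1)^+,(V_n^2-1)^+,\dots,(V_n^s-1)^+\big),
\end{equation}
where $R$ sorts into increasing order. We order vectors componentwise. Sorting preserves this order, so $V_{n+1}$ is nondecreasing in $V_n$ and in $S_n$. This \emph{monotonicity} is used repeatedly.

The substitute for the empty state is the vector $\mathbf e=R\big((b-k)^+\big)_{1\le k\le s}$. Its smallest component is $(b-s)^+=0$, so a base customer who finds $\mathbf e$ does not wait. The recursion then turns the multiset of the $(b-k)^+$, $1\le k\le s$, into $(b-1)^+$ together with $(b-k-1)^+$, $1\le k\le s-1$, that is, into itself. So $\mathbf e$ is a fixed point of \eqref{eq:KW} for $S_n=b$; it is the state left behind by an infinite past of base customers, none of whom waits, customer $-k$ having residual work $(b-k)^+$. We start with $V_0=\mathbf e$ and show in Proposition~\ref{prop:eq} that this leads to the equilibrium.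

\section{Regeneration, uniformly in $p$}\label{sec:regen}

The wait will be computed cycle by cycle between visits to $\mathbf e$, and the number of specials in a cycle must have a tail bound with constants not depending on $p$, although $b$ does. The plan is to bound the total work by a scalar clock that rises by a fixed amount at each special and falls by a fixed amount at each base customer, and to let a cycle end when the clock reaches $0$. Let
\[
\gamma=s-s\rho>0,\quad Y_n=\sum_iV_n^i,\quad \Gamma=s(1+K)+K,\quad r=s\lceil\Gamma/\gamma\rceil+2s .
\]

\begin{lemma}[Drift]\label{lem:drift}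
\textup{(a)} $V_n^s\le V_n^1+K$ for all $n$.

\textup{(b)} Let $Z_0=0$, and let $Z_{n+1}=Z_n+K$ if customer $n$ is special and $Z_{n+1}=(Z_n-\gamma)^+$ if it is base. Then $Y_n\le\Gamma+Z_n$ for all $n$.
\end{lemma}

\begin{proof}
(a) This holds for $V_0=\mathbf e$, whose components lie in $[0,K]$. Inductively, all components of $V_{n+1}$ are at least $(V_n^1-1)^+$, while $(V_n^i-1)^+\le(V_n^s-1)^+\le(V_n^1-1)^++K$ and $(V_n^1+S_n-1)^+\le(V_n^1-1)^++K$.

(b) Always $Y_{n+1}\le Y_n+K$. If $Y_n>s(1+K)$, then by (a) $sV_n^1\ge Y_n-(s-1)K>s$, so all workloads exceed $1$, and a base step gives $Y_{n+1}=Y_n+b-s\le Y_n-\gamma$. Now $Y_0\le sK\le\Gamma$. If $Y_n\le\Gamma+Z_n$, then either $Y_n\le s(1+K)$, and $Y_{n+1}\le\Gamma$; or $Y_n>s(1+K)$, and $Y_{n+1}\le\Gamma+Z_n+K$ after a special, $Y_{n+1}\le\Gamma+Z_n-\gamma$ after a base customer. In each case $Y_{n+1}\le\Gamma+Z_{n+1}$.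
\end{proof}

So $Z_n=0$ guarantees bounded total work, but not yet the state $\mathbf e$. A run of $r$ base customers does the rest.

\begin{lemma}[Reset]\label{lem:reset}
For any trajectory of \eqref{eq:KW}: if the total work at $n$ is at most $\Gamma$ and customers $n,\dots,n+r-1$ are base, then the state at $n+r$ is $\mathbf e$.
\end{lemma}

\begin{proof}
Relabel so that $n=0$. By monotonicity the trajectory lies between those started from $(\Gamma,\dots,\Gamma)$ and from $0$. We show that both are in state $\mathbf e$ at time $r$.

\emph{From above.} Start from $(\Gamma,\dots,\Gamma)$ with base customers only. Let $C_i=\Gamma$ for $-s\le i<0$ and $C_i=\max(C_{i-s},i)+b$ for $i\ge0$. Then $C_0=\Gamma+b\ge C_{-1}$, and induction shows that $C_i$ is nondecreasing in $i$. Hence customer $i$ finds servers with release times $C_{i-s}\le\dots\le C_{i-1}$, takes the first and completes at $C_i$; its wait is $D_i=(C_{i-s}-i)^+$. For $i<s$ we have $D_i\le\Gamma$. For $i\ge s$, $C_{i-s}=(i-s)+D_{i-s}+b$, so $D_i=(D_{i-s}+b-s)^+\le(D_{i-s}-\gamma)^+$. Therefore $D_i=0$ for $i\ge s\lceil\Gamma/\gamma\rceil$. In particular customers $r-s,\dots,r-1$ do not wait, customer $r-k$ leaves at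 $r-k+b$, and the state at time $r$ is $R((b-k)^+)_{k\le s}=\mathbf e$.

\emph{From below.} Started empty, no base customer waits, because $b<s$ means that customer $i-s$ has left by time $i$. So the state is $\mathbf e$ from time $s$ on, and $r\ge s$.
\end{proof}

To build the waiting period of length $r$ into the clock, charge every special an additional $\gamma r$. Let
\[
L=K+\gamma r,\qquad \tilde Z_0=0,\qquad
\tilde Z_{n+1}=\begin{cases}\tilde Z_n+L,&\text{customer $n$ special},\\(\tilde Z_n-\gamma)^+,&\text{customer $n$ base}.\end{cases}
\]
Clearly $Z_n\le\tilde Z_n$.

\begin{lemma}\label{lem:epochs}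
If $\tilde Z_n=0$, then $V_n=\mathbf e$. If in addition some special precedes $n$, then $Y_{n-r}\le\Gamma$ and customers $n-r,\dots,n-1$ are base.
\end{lemma}

\begin{proof}
If no special precedes $n$, then $V$ has stayed at $\mathbf e$. Otherwise let $l<n$ be the last special before $n$. Since $\tilde Z_n=(\tilde Z_l+L-\gamma(n-l-1))^+=0$, we have $\gamma(n-l-1)\ge\tilde Z_l+L\ge\gamma r$. So $n-r\ge l+1$, which makes customers $n-r,\dots,n-1$ base, and
\[
Z_{n-r}=\big(Z_l+K-\gamma(n-r-l-1)\big)^+\le\big(\tilde Z_l+K+\gamma r-(\tilde Z_l+L)\big)^+=0 .
\]
By Lemma~\ref{lem:drift}, $Y_{n-r}\le\Gamma$; Lemma~\ref{lem:reset} gives $V_n=\mathbf e$.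
\end{proof}

Thus at each epoch with $\tilde Z_n=0$ the pair $(V,\tilde Z)$ is in the state $(\mathbf e,0)$ and starts afresh: these are regeneration epochs. Let $T\le\infty$ be the first $n\ge1$ with $\tilde Z_n=0$, let $J$ be the number of specials among customers $0,\dots,T-1$ (the first \emph{cycle}), and let $\Sigma=\sum_{n=0}^{T-1}W_n$.

\begin{lemma}[Cycle bounds]\label{lem:cycle}
If customer $0$ is base, then $T=1$ and $J=\Sigma=0$; so $J\ge1$ means that customer $0$ is special. For $p$ small, $T<\infty$ a.s., $\mathbb{E}T<\infty$, $\mathbb{E}\Sigma<\infty$, $\mathbb{E}T\to1$ as $p\to0$, and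
\begin{equation}\label{eq:tail}
\mathbb{E}[\Sigma;\,J\ge j+2]\le c_2\,p^{\,j+2}.
\end{equation}
\end{lemma}

\begin{proof}
The first statement is immediate from the definitions. Let customer $0$ be special and put $c=2+L/\gamma$. For $1\le i<T$ there has been no truncation at $0$, so $\tilde Z_i=kL-\gamma(i-k)$ if there are $k$ specials among customers $0,\dots,i-1$.

\emph{Tail of $J$.} Let $J\ge k\ge2$ and let $i_k$ be the index of the $k$-th special. Then $0<\tilde Z_{i_k}=(k-1)L-\gamma(i_k-(k-1))$, that is, $i_k<(k-1)(1+L/\gamma)$; for $k=1$, $i_1=0$. So $J\ge k$ forces $k$ specials among the first $\lceil ck\rceil$ customers, and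
\[
\mathbb{P}(J\ge k)\le\binom{\lceil ck\rceil}{k}q^k\le2^{ck+1}q^k\le(2^{c+1}q)^k\qquad(k\ge1).
\]
For $p$ small the right side is summable and $J<\infty$ a.s. If $J<\infty$, then $T<\infty$, as $\tilde Z$ drains to $0$ after the last special.

\emph{Length and total wait.} Customer $T-1$ is base, because a special makes $\tilde Z$ positive. So $0<\tilde Z_{T-1}=JL-\gamma(T-1-J)$, which gives $T<1+J+JL/\gamma\le cJ$. By Lemma~\ref{lem:drift}, $W_n\le Y_n\le\Gamma+Z_n\le\Gamma+JK$ on the cycle, so $\Sigma\le T(\Gamma+JK)\le c_1J^2$.

Hence $1\le \mathbb{E}T\le1+c\,\mathbb{E}J$ with $\mathbb{E}J=\sum_{k\ge1}\mathbb{P}(J\ge k)\to0$. Moreover $\mathbb{E}\Sigma\le c_1\mathbb{E}J^2<\infty$, and $\mathbb{E}[\Sigma;J\ge j+2]\le c_1\sum_{k\ge j+2}k^2(2^{c+1}q)^k=O(p^{j+2})$, since $q\le2p$.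
\end{proof}

\begin{proposition}\label{prop:eq}
For $p$ small, $\mathbb{E}W=\mathbb{E}\Sigma/\mathbb{E}T$. The law of $T$, and in particular $\mathbb{E}T$, is the same under $G'$ and $G''$.
\end{proposition}

\begin{proof}
We use the regenerative limit theorem: if the cycles are iid with $\mathbb{E}T<\infty$ and aperiodic length, then $W_n$ converges in law to a variable $W_\infty$ with $\mathbb{E}f(W_\infty)=\mathbb{E}\sum_{n<T}f(W_n)/\mathbb{E}T$ for all measurable $f\ge0$. Here $\mathbb{P}(T=1)=1-q>0$ gives aperiodicity, and $f(w)=w$ gives mean $\mathbb{E}\Sigma/\mathbb{E}T$.

It remains to pass from $V_0=\mathbf e$ to the system started empty. Feed both with the same customers; by monotonicity the vectors $V_n^0$ of the latter satisfy $V_n^0\le V_n$. Let $n$ be the end of the first cycle that contains a special, which is a.s.\ finite. By Lemma~\ref{lem:epochs}, $Y_{n-r}\le\Gamma$ and the next $r$ customers are base. So $V^0_{n-r}$ also has total at most $\Gamma$, and Lemma~\ref{lem:reset} gives $V_n^0=\mathbf e=V_n$. From then on the systems coincide, so the limit laws are the same.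

Finally, $\tilde Z$ depends only on which customers are special, and on $L$ and $\gamma$; these ingredients are common to $G'$ and $G''$.
\end{proof}

The comparison of $\mathbb{E}W(G')$ and $\mathbb{E}W(G'')$ is thereby reduced to that of $\mathbb{E}\Sigma'$ and $\mathbb{E}\Sigma''$, the means of $\Sigma$ under the two laws.

\section{Cycles with at most $j+1$ specials}\label{sec:few}

We now show that it takes $j+1$ specials to make anyone wait, and that with exactly $j+1$ specials a split customer matters in only one arrangement. For an arrival $n$ and an earlier customer $i$ call $n-i$ the \emph{lag} of $i$. Customers of negative index are regarded as base customers who did not wait; this is what the initial state $\mathbf e$ means.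

\begin{lemma}\label{lem:pattern}
\textup{(a)} If $J\le j$, then $\Sigma=0$.

\textup{(b)} Suppose $J=j+1$, at least one special of the cycle is split, and $\Sigma>0$. Then the first customer who waits is customer $s$, and the cycle has the \emph{critical pattern}: customers $0,\dots,j-1$ are long, customer $j$ is split, and all later customers of the cycle are base.
\end{lemma}

\begin{proof}
Suppose $\Sigma>0$ and let $n$ be the first customer of the cycle who waits. All earlier customers started on arrival, and at time $n$ all $s$ servers are busy. So there are $s$ customers $i<n$ with $S_i>n-i$. At most $m-1$ of them have lag at most $m-1$, so at least $s-m+1=j+1$ have lag at least $m$. A base customer with lag at least $m$ has left, because $b<m$. So these $j+1$ customers are special, and they belong to the cycle. This proves (a).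

If $J=j+1$, then these are all the specials of the cycle: each has lag at least $m$ and is still in service. Lags are integers. A split customer still in service has lag less than $m+x<m+1$, hence exactly $m$; so there is at most one. A long customer still in service has lag less than $s+a<s+1$, hence at most $s$. If a split customer is present, it has lag $m$ and the $j$ long ones have distinct lags in $\{m+1,\dots,s\}$, a set with $j$ elements. So the specials have lags exactly $m,\dots,s$. The first special of a cycle is customer $0$ and has the largest lag, $s$. Therefore $n=s$; the customers $0,\dots,j-1$ with lags $s,\dots,m+1$ are long and customer $j$ with lag $m$ is split.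
\end{proof}

In the critical pattern $\tilde Z_{j+1}=(j+1)L$, so the cycle ends after
\[
M=\lceil(j+1)L/\gamma\rceil
\]
further base customers; $M$ is the same under $G'$ and $G''$, does not depend on $p$, and satisfies $M\ge r\ge2s$. Hence the critical pattern has probability $p^{j+1}(1-q)^M$. Let $C(x)$ be the value of $\Sigma$ in the critical pattern when the split service is $m+x$.

By Lemma~\ref{lem:pattern}, cycles with $J\le j$ contribute nothing to $\mathbb{E}\Sigma$, and cycles with $J=j+1$ and a split customer contribute only through the critical pattern. Cycles with $J=j+1$ and no split customer contribute equally under the two laws, and cycles with $J\ge j+2$ contribute $O(p^{j+2})$ by \eqref{eq:tail}. With \eqref{eq:x} we obtain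
\begin{equation}\label{eq:diff}
\mathbb{E}\Sigma'-\mathbb{E}\Sigma''=p^{j+1}(1-q)^M\Big[C(\kappa)-\tfrac12C(\kappa-\delta)-\tfrac12C(\kappa+\delta)\Big]+O(p^{j+2}).
\end{equation}

\section{The critical pattern and the proof of Theorem~\ref{thm:main}}\label{sec:critical}

It remains to see that $C$ is far enough from convex. The function $C$ depends on $p$ through $b$, so we need a lower bound for the bracket in \eqref{eq:diff} that does not.

Let $x\in\{\kappa-\delta,\kappa,\kappa+\delta\}\subset[0,1)$. By Lemma~\ref{lem:pattern}(b), in the critical pattern no customer before $s$ waits, so customer $i<s$ leaves at time $i+S_i$. Using $s=m+j$ and $b=\beta+m-1$, the quantities $i+S_i-s$, $0\le i<s$, are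
\[
\begin{array}{lll}
\text{customers} & \text{service} & i+S_i-s\\[2pt]
0\le i\le j-1 \text{ (long)} & s+a & a+i\\
i=j\text{ (split)} & m+x & x\\
j+1\le i\le s-1\text{ (base)} & b & \beta+(i-j-1)
\end{array}
\]
All are nonnegative, so each of these $s$ customers holds its server at least until time $s$. Hence they are on different servers, and the components of $V_s$ are exactly these $s$ residuals. The smallest residual other than $x$ is exactly $\kappa$. Indeed, if $j\ge1$ it is $a=\kappa$, since $a<\beta$. If $j=0$, there is a base customer among $1,\dots,s-1$ because $s\ge2$, and the smallest residual is $\beta=\kappa$. (For $s=1$ there is no competitor of $x$, hence no minimum.) Customer $s$ belongs to the cycle since $M\ge2s$; it and all later customers of the cycle are base.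

\emph{If $x\in\{\kappa,\kappa+\delta\}$:} then $\kappa\le x<1$ and customer $s$ waits $\kappa$. The next state consists of $(\kappa+b-1)^+$, of $(x-1)^+=0$, and of the remaining $s-2$ residuals reduced by $1$ (positive parts). It does not depend on $x$, and neither do later waits. So $C(\kappa+\delta)=C(\kappa)$.

\emph{If $x=\kappa-\delta$:} customer $s$ waits $\kappa-\delta$ instead of $\kappa$. The vector $V_s$ is smaller than for $x=\kappa$, so by monotonicity no later customer of the cycle waits longer than for $x=\kappa$. The number of customers in the cycle is the same. So $C(\kappa-\delta)\le C(\kappa)-\delta$.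

The bracket in \eqref{eq:diff} is therefore at least $\delta/2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the preceding bound and \eqref{eq:diff},
\begin{equation}\label{eq:lower}
\mathbb{E}\Sigma'-\mathbb{E}\Sigma''\ge\tfrac\delta2\,p^{j+1}(1-q)^M-O(p^{j+2}),
\end{equation}
where $\delta$, $M$ and the constant in $O(\cdot)$ do not depend on $p$, and $(1-q)^M\to1$ as $p\to0$. So $\mathbb{E}\Sigma'>\mathbb{E}\Sigma''$ for all small $p>0$. Dividing by the common $\mathbb{E}T$ (Proposition~\ref{prop:eq}) gives $\mathbb{E}W(G')>\mathbb{E}W(G'')$. The remaining properties of $G'$ and $G''$ were verified in Section~\ref{sec:constr}.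
\end{proof}

\section{Comparison with a variance bound}\label{sec:variance}

With $c^2(G)$ the squared coefficient of variation (variance divided by the square of the mean), the following bound is quoted in \cite{conj}: if $G'\le_cG''$, then for $GI/G/s$ systems with the same arrival process
\begin{equation}\label{eq:bound}
\mathbb{E}W(G')\le \mathbb{E}W(G'')+\frac{c^2(G'')-c^2(G')}{2\mu}.
\end{equation}
It is not used in this paper, but it is natural to ask how Theorem~\ref{thm:main} relates to it. In our construction $\mu^{-1}=s\rho$ and splitting raises the variance by $p\delta^2$, so the last term of \eqref{eq:bound} is $p\delta^2/(2s\rho)$.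

\emph{If $j\ge1$}, that is, $\rho\le(s-1)/s$, there is no conflict for small $p$. By \eqref{eq:diff}, where $C$ is bounded uniformly in $p$ (as $\Sigma\le c_1J^2$), the difference $\mathbb{E}W(G')-\mathbb{E}W(G'')$ is $O(p^{j+1})$ with $j+1\ge2$, while \eqref{eq:bound} allows $pa^2/(2s\rho)$. So the disproof of Conjecture~\ref{conj} for every $s\ge2$ does not depend on the status of \eqref{eq:bound}.

\emph{If $j=0$}, that is, $(s-1)/s<\rho<1$, our laws contradict \eqref{eq:bound} in the form stated here. By \eqref{eq:lower} and $\mathbb{E}T\to1$, $\mathbb{E}W(G')-\mathbb{E}W(G'')\ge\frac{p\delta}2(1-o(1))$ as $p\to0$, whereas \eqref{eq:bound} would bound this difference by $p\delta^2/(2s\rho)<p\delta/8$, since $\delta<\frac14$ and $s\rho>s-1\ge1$. Example~\ref{ex:one} shows this to leading order in $p$ for $s=2$ and $s\rho=\frac32$: the mean wait drops by $p\delta/2$, while \eqref{eq:bound} would allow only $p\delta^2/3$. Hence \eqref{eq:bound}, in the form stated, does not hold for all $GI/G/s$ systems.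

\section{Light traffic and the renewal function}\label{sec:light}

We turn to general $F$ and prove Theorem~\ref{thm:renewal}. Throughout, $F$ has mean $\lambda^{-1}<\infty$ and $F(0)=0$. Now most customers require no service at all:
\[
S=0\text{ with probability }1-p,\qquad S\sim H\text{ with probability }p\ (\text{\emph{special}}),
\]
where $H$ is supported in $(0,K]$. Write $\bar H(y)=H((y,\infty))$. A zero-service customer also waits for a free server but then occupies it for no time, so it does not change the workloads. Customer $0$ arrives at time $0$, and $A_1<A_2<\cdots$ are the lags of the preceding customers $-1,-2,\dots$, now measured in time (partial sums of iid variables with cdf $F$). Let $N(t)=\#\{k\ge1:A_k\le t\}$, so $U(t)=\mathbb{E}N(t)$.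

For small $p$, customer $0$ waits essentially only if exactly $s$ recent specials are all still in service, and then it waits for the first of them to leave. The next proposition makes this precise.

\begin{proposition}\label{prop:light}
As $p\to0$, with $H$ fixed,
\begin{equation}\label{eq:light}
\mathbb{E}W=p^s\Phi(H)+O(p^{s+1}),\qquad
\Phi(H)=\int_0^\infty \mathbb{E}\sum_{k_1<\dots<k_s}\prod_{i=1}^s\bar H(A_{k_i}+x)\,dx<\infty .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Exponential moments of $N$.} By right-continuity and $F(0)=0$ there is $h>0$ with $F(h)\le\frac14$. Consider a half-open interval of length $h$. Given the past up to the first renewal in it, the number of further renewals in it is at least $n$ with probability at most $4^{-n}$. So, conditionally on the past, the number $\nu$ of renewals in it satisfies $\mathbb{E}2^\nu\le2\big(1+\sum_{n\ge1}2^{n-1}4^{-n}\big)=3$. Covering $(0,t]$ by $\lceil t/h\rceil$ such intervals gives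
\begin{equation}\label{eq:expN}
\mathbb{E}2^{N(t)}\le3^{1+t/h}.
\end{equation}

\emph{A dominating single server.} Feed a single server with work $K$ from each special, and let $\lambda pK<1$. With an infinite past its workload just before time $0$ is the supremum over $k\ge0$ of $K$ times the number of specials among the customers with lags $A_1,\dots,A_k$, minus $A_k$ (with $A_0=0$). By the law of large numbers these terms tend to $-\infty$ a.s., so the busy period in progress just before time $0$, if any, has a finite start. In the $s$-server system the total work decreases at rate at least $1$ while positive, and jumps by at most $K$ at specials. So, started empty at any customer $-n$, its total work is at most the workload of the single server. In particular, for all large $n$ it is empty when the current single-server busy period begins (and at time $0$, if none is in progress). So for all large $n$ its state at time $0$, and the wait of customer $0$, no longer depend on $n$; let $W$ be this wait. The wait of customer $0$ in the system started empty at customer $-n$ has the law of the wait of customer $n$ in the system started empty at customer $0$. Hence $W$ has the equilibrium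 law.

Let $J$ be the number of specials in the single-server busy period in progress just before time $0$ ($J=0$ if there is none). Then $W$ is determined by the customers in this period, and $W\le JK$. If $J=k\ge1$, the busy period has received work $kK$ and is not over, so its specials have lags less than $kK$. Since specials are chosen independently of the arrivals, \eqref{eq:expN} gives a constant $c_1$ with
\begin{equation}\label{eq:Jlight}
\mathbb{P}(J=k)\le p^k\,\mathbb{E}\binom{N(kK)}{k}\le p^k\,\mathbb{E}2^{N(kK)}\le(c_1p)^k\qquad(k\ge1).
\end{equation}

\emph{Replacing $W$ by an explicit sum.} Let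
\[
Q=\sum\min_{1\le i\le s}(S_{-k_i}-A_{k_i})^+,
\]
summed over all sets $\{k_1<\dots<k_s\}$ such that customers $-k_1,\dots,-k_s$ are special. A special from an earlier single-server busy period has lag at least $K$, because that period lasted at least $K$ after its arrival and was over by time $0$. Every set containing such a special contributes $0$. So only the $J$ specials of the current period matter.

If $J<s$, then $Q=0$, and $W=0$ because there was always a free server. If $J=s$, each of the $s$ specials finds fewer than $s$ specials present and starts on arrival. So the $s$ workloads at time $0$ are the $(S_{-k_i}-A_{k_i})^+$ (a special that has left, and whose server may have been used again, counts as $0$), and $W=Q$. If $J=k>s$, then $W\le kK$ and $Q\le K2^k$. By \eqref{eq:Jlight}, for $p$ small,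
\[
|\mathbb{E}W-\mathbb{E}Q|\le\sum_{k>s}(kK+K2^k)(c_1p)^k=O(p^{s+1}).
\]
Finally, $\min_i(S_{-k_i}-A_{k_i})^+=\int_0^\infty\prod_i1\{S_{-k_i}>A_{k_i}+x\}\,dx$ gives $\mathbb{E}Q=p^s\Phi(H)$, and $\Phi(H)\le K\,\mathbb{E}2^{N(K)}<\infty$.
\end{proof}

\subsection*{Why the convexity of $U$ appears}
For $s=1$, $\Phi(H)=\mathbb{E}\int_0^SU(y)\,dy$ with $S\sim H$. Since $U$ is nondecreasing, its integral is convex and $\Phi$ is nondecreasing in $\le_c$, in accordance with Proposition~\ref{prop:one}. For $s\ge2$ the other $s-1$ specials can cut the integration over $x$ down to a short window. Let most specials have the length $\ell$ and a few a longer, variable length $\mathcal V$. If one $\mathcal V$-special is the oldest of $s$ specials, the others allow only those $x$ for which their lags plus $x$ stay below $\ell$. If $\ell$ is barely larger than $s-1$ times the smallest possible interarrival time, what remains is an average of $U(\mathcal V-z)$ over nearly constant $z$: one integration is lost, and it is the convexity of $U$ itself that counts.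

\begin{proof}[Proof of Theorem~\ref{thm:renewal}]
\emph{Choice of $H$.} By \eqref{eq:expN}, $U$ is finite; being nondecreasing, it is locally bounded. A locally bounded midpoint-convex function on an interval is convex (Bernstein--Doetsch). So there are $0<d<w$ with $U(w+d)-2U(w)+U(w-d)<0$. As $U$ is right-continuous, there is $\varepsilon>0$ with
\[
\Delta(y):=U(y+d)-2U(y)+U(y-d)<0\qquad\text{for }y\in[w,w+\varepsilon).
\]
Let $\alpha=\inf\operatorname{supp}F$, $0<\tau<\varepsilon$, and
\[
\ell=(s-1)\alpha+\tau,\qquad v=\ell+w .
\]
Let $0<\eta<1$, and let $H$ be the law that equals $\ell$ with probability $1-\eta$ and is the law of $\mathcal V$ with probability $\eta$, where $\mathcal V=v$ under $G'$, and $\mathcal V=v\pm d$, equally likely, under $G''$. Since $v-d>\ell$, always $\mathcal V>\ell$. Take $K=v+d$. Then $G'\neq G''$ are finitely supported and $G'\le_cG''$, because an atom is split symmetrically.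

\emph{First order in $\eta$.} Write $y_i=A_{k_i}+x$, which increases in $i$, and $\bar{\mathcal V}(y)=\mathbb{P}(\mathcal V>y)$, which is $1$ for $y<\ell$. Then
\[
\bar H(y)=1\{y<\ell\}+\eta\big(\bar{\mathcal V}(y)-1\{y<\ell\}\big).
\]
Expand the product in \eqref{eq:light} in powers of $\eta$. Each coefficient is a sum of products of functions with values in $[0,1]$ that vanish on $[K,\infty)$, so each such product is at most $1\{y_s<K\}$, and $\int_0^\infty\mathbb{E}\sum1\{A_{k_s}+x<K\}\,dx\le K\,\mathbb{E}2^{N(K)}<\infty$. Hence $\Phi(H)=\Phi_0+\eta\Phi_1+O(\eta^2)$ with $\Phi_0$ common to both laws. In $\Phi_1$ exactly one factor is replaced by its $\eta$-part. If this is the factor $i<s$, the term vanishes, because the factor $1\{y_s<\ell\}$ forces $y_i<\ell$, where $\bar{\mathcal V}-1\{\cdot<\ell\}=0$. Only $i=s$ is left: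
\[
\Phi_1=\int_0^\infty \mathbb{E}\sum_{k_1<\dots<k_s}1\{y_{s-1}<\ell\}\big(\bar{\mathcal V}(y_s)-1\{y_s<\ell\}\big)\,dx .
\]

\emph{The difference.} Substitute $z=y_{s-1}=A_{k_{s-1}}+x$. The condition $x>0$ becomes $A_{k_{s-1}}<z$. Let $n(z)$ be the expected number of $(s-1)$-tuples $k_1<\dots<k_{s-1}$ with $A_{k_{s-1}}\le z$, which is the distribution function of the $(s-1)$-fold convolution of the measure $dU$. The increments $A_{k_s}-A_{k_{s-1}}$, over $k_s>k_{s-1}$, are independent of $A_1,\dots,A_{k_{s-1}}$ and have mean measure $dU$. The part $-1\{y_s<\ell\}$ is common to both laws and cancels. The functions $n$ and $U$ differ from their left limits only at countably many points, which does not affect the $dz$-integral, so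
\begin{align*}
\Phi_1''-\Phi_1'&=\int_0^{\ell}n(z)\int_{(0,\infty)}\tfrac12\big[1\{z+t<v+d\}-2\cdot1\{z+t<v\}+1\{z+t<v-d\}\big]\,U(dt)\,dz\\
&=\tfrac12\int_0^{\ell}n(z)\,\Delta(v-z)\,dz .
\end{align*}
Now $n(z)=0$ for $z<(s-1)\alpha$, and $n(z)\ge\mathbb{P}(A_{s-1}\le z)>0$ for $z>(s-1)\alpha$. For $z\in((s-1)\alpha,\ell)$ we have $v-z\in(w,w+\tau)\subset[w,w+\varepsilon)$, so $\Delta(v-z)<0$. Hence $\Phi_1''<\Phi_1'$.

\emph{Conclusion.} Write $H'$ and $H''$ for the law $H$ under $G'$ and $G''$. Fix $\eta>0$ so small that $\Phi(H'')<\Phi(H')$, and then take $p$ small in \eqref{eq:light}. This gives $\mathbb{E}W(G'')<\mathbb{E}W(G')$, with $\rho=\lambda p\int y\,H(dy)/s$ arbitrarily small.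
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
Recall from Section~\ref{sec:intro} that $F\le_cM$ implies $F(0)=0$, so Theorem~\ref{thm:renewal} applies.

(1) By Theorem~\ref{thm:renewal}, $U$ is convex on $(0,\infty)$. It is finite, nondecreasing and right-continuous with $U(0)=0$. So the measure $dU$ has no atom at $0$ and has a nondecreasing density on $(0,\infty)$. Since $dF\le dU$ as measures, $F$ is absolutely continuous. The second claim is the contrapositive.

(2) The Erlang-$k$ law with mean $\lambda^{-1}$ is the law of the mean $\bar X$ of $k$ iid exponentials $X_1,\dots,X_k$ of rate $\lambda$. By symmetry $\bar X=\mathbb{E}[X_1\mid\bar X]$, so this law is $\le_cM$. Its $n$-fold convolution is a gamma law with shape $nk$ and rate $k\lambda$. With $\omega=e^{2\pi i/k}$ and the identity $\sum_{l=0}^{k-1}\omega^le^{\omega^ly}=k\sum_{n\ge1}y^{nk-1}/(nk-1)!$ (expand the exponentials and sum over $l$), the renewal density is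
\[
u(t)=\sum_{n\ge1}k\lambda e^{-k\lambda t}\frac{(k\lambda t)^{nk-1}}{(nk-1)!}=\lambda\sum_{l=0}^{k-1}\omega^le^{-k\lambda t(1-\omega^l)} .
\]
The term $l=0$ is $\lambda$. Let $k\ge3$ and $\theta=2\pi/k$. The terms $l=1$ and $l=k-1$ are complex conjugates with sum
\[
2\lambda e^{-k\lambda t(1-\cos\theta)}\cos(\theta+k\lambda t\sin\theta),\qquad \sin\theta\ne0,
\]
and all other terms decay at a faster exponential rate, since $1-\cos l\theta>1-\cos\theta$ for $2\le l\le k-2$. So $u>\lambda$ at arbitrarily large $t$, while $u(t)\to\lambda$. A nondecreasing function tending to $\lambda$ cannot exceed $\lambda$, so $u$ is not nondecreasing. As $u$ is continuous, $U$ is not convex, and Theorem~\ref{thm:renewal} applies.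

(3) Let $X\sim M$ and let $F_n$ be the law of $\mathbb{E}[X\mid\lfloor nX\rfloor]$. Then $F_n\le_cM$, and $F_n$ is discrete, so part (1) shows that the inequality fails for $F_n$. Moreover $|X-\mathbb{E}[X\mid\lfloor nX\rfloor]|\le1/n$, so $F_n$ is within Wasserstein distance $1/n$ of $M$ and $F_n\to M$ weakly.
\end{proof}

\begin{remark}
For $k=2$ the formula gives $u(t)=\lambda(1-e^{-4\lambda t})$, which is increasing, so Theorem~\ref{thm:renewal} says nothing about Erlang-$2$ interarrival times. For $F=\delta_1$, $U(t)=\lfloor t\rfloor$ is not convex, and Theorem~\ref{thm:renewal} gives another counterexample to Conjecture~\ref{conj} at small $\rho$. Theorem~\ref{thm:main} in addition reaches every $\rho\in(0,1)$ and uses strictly positive service times.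
\end{remark}

\begin{thebibliography}{9}
\bibitem{conj} \emph{Comparison Conjectures About The $M/G/s$ Queue}, \texttt{http://www.columbia.edu/\%7eww2040/comparisonConjectures1983.pdf}.
\end{thebibliography}

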